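\title{Irrationality of the products $\prod_{j\ge0}P(q^{-j})$ for quadratic $P$ under the natural conditions}


\begin{abstract}
Let $K$ be $\mathbb{Q}$ or an imaginary quadratic field, let $q$ be an integer of $K$ with $|q|>1$, and let $P\in K[z]$ have degree $1$ or $2$ and $P(0)=1$. We prove that $\prod_{j\ge0}P(q^{-j})$ does not lie in $K$ unless one of its factors vanishes; no further condition on $q$ is needed. If the product were in $K$, certain Hankel determinants attached to multipoint Pad\'e approximation at $0,1,q^{-1},q^{-2},\dots$ would become, after clearing denominators, integers of $K$ of absolute value less than $1$. They would therefore vanish, and this would force an entire function with infinitely many zeros to be rational. The result extends to $q=u/v$ with $|u|^{15}>|v|^{266}$.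
\end{abstract}

\section{Introduction}

Let $K\subset\mathbb{C}$ be $\mathbb{Q}$ or an imaginary quadratic field, with ring of integers $O_K$. Let $P(z)=1+a_1z+a_2z^2\in K[z]$, let $q\in O_K$ with $|q|>1$, and put
\[
f(z)=\prod_{j=0}^{\infty}P\bigl(zq^{-j}\bigr).
\]
The series $\sum_j|P(zq^{-j})-1|$ converges uniformly on bounded sets, so $f$ is entire and vanishes exactly where one of the factors vanishes. The number $f(1)$ is a limit of elements of $K$. Can it lie in $K$? It does if a factor is zero, for then $f(1)=0$. The conditions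
\begin{equation}\label{eq:natural}
P(q^{-j})\ne0\qquad(j=0,1,2,\dots)
\end{equation}
are therefore necessary for $f(1)\notin K$; we call them the \emph{natural conditions}. The question, posed in \cite{source}, is whether for $a_1,a_2\in K^\times$ the natural conditions alone imply $f(1)\notin K$.

Three results are known. First, $f(1)\notin K$ if \eqref{eq:natural} holds and, in addition, $|q|>q_0(a_1,a_2)$ for a certain effectively computable bound $q_0(a_1,a_2)$. Second, $f(1)$ and $f(-1)$ do not both lie in $K$ if $P(q^{-j})P(-q^{-j})\ne0$ for all $j\ge0$. Third, in the linear case $P(z)=1+z$ (Lototsky), \eqref{eq:natural} implies $f(1)\notin K$.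

Which answer should one expect? An infinite product of nonzero factors can lie in $K$ by telescoping: with the rational function $(1+z)/(1+z/q)$ in place of $P$ one gets $f(z)=1+z$ and $f(1)=2$. Here $f$ is itself a rational function. For a non-constant polynomial $P$ the function $f$ has infinitely many zeros and is not rational, and one guesses that nothing else can go wrong. The guess does not reduce to the linear case: a factorization $P=(1-\alpha z)(1-\beta z)$ writes $f(1)$ as a product of two numbers, and a product of two numbers outside $K$ may well lie in $K$. The guess is nevertheless correct.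

\begin{theorem}\label{thm:main}
Let $K$ be $\mathbb{Q}$ or an imaginary quadratic field, let $q\in O_K$ with $|q|>1$, and let $P(z)=1+a_1z+a_2z^2\in K[z]$ be non-constant ($a_1=0$ or $a_2=0$ is allowed). If $P(q^{-j})\ne0$ for all $j\ge0$, then $f(1)=\prod_{j\ge0}P(q^{-j})\notin K$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] For $K,P,q$ as in Theorem~\ref{thm:main}, but without any condition on the zeros of $P$,
\[
\{\xi\in K: f(\xi)\in K\}=\{0\}\cup\{\xi\in K: f(\xi)=0\}.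
\]
\item[(b)] For $K,P,q$ as in (a), let $\ell\ge0$ and $M\ge1$ be integers and let $\xi\in K^\times$. Then $\prod_{j\ge0,\ j\equiv\ell\ (\mathrm{mod}\ M)}P(\xi q^{-j})$ lies in $K$ only if it is $0$.
\item[(c)] Theorem~\ref{thm:main} and (a) remain true for $q=u/v$ with $u,v\in O_K\setminus\{0\}$ and $|u|^{15}>|v|^{266}$.
\end{enumerate}
\end{theorem}

No optimality is claimed for the exponents in (c).

The proof is by contradiction. If $f(1)\in K$, then a whole family of values and Taylor coefficients of $f(z/q)$ lies in $K$ with explicit denominators (Section~\ref{sec:F}). A single linear form in these numbers just fails to give a contradiction when $\deg P=2$ (Section~\ref{sec:one}). Hankel determinants built from such forms (Section~\ref{sec:hankel}) have smaller denominators than one would predict from their entries (Section~\ref{sec:denom}), small enough to force the determinants to vanish (Section~\ref{sec:vanish}). Their vanishing makes $f(z/q)$ rational (Section~\ref{sec:rational}). Theorem~\ref{thm:compl}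 is proved in Section~\ref{sec:compl}.

\medskip
\noindent\textbf{Conventions.} The only arithmetic property of $K$ that we use is
\begin{equation}\label{eq:gap}
x\in O_K,\ |x|<1\ \Longrightarrow\ x=0 .
\end{equation}
For imaginary quadratic $K$ it holds because $|x|^2=x\bar x$ is the norm of $x$, a rational integer. For an indeterminate $X$ and $k\ge0$ we write $[k]_X!=\prod_{i=1}^k(X^i-1)$, and $[k]_q!$ is its value at $X=q$, which is nonzero since $|q|>1$. The polynomial $[k]_X!$ divides $[l]_X!$ in $\mathbb{Z}[X]$ if $k\le l$. The symbol $[z^s]G$ denotes the coefficient of $z^s$ in the power series $G$. The letter $C$ denotes constants greater than $1$, possibly different at each occurrence; these and the constants implied by $O(\cdot)$ depend only on $q,a_1,a_2$ and the integer $b$ fixed in the next section.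

\section{Values, coefficients and growth of $F$}\label{sec:F}

From now on, up to the end of Section~\ref{sec:rational}, the hypotheses of Theorem~\ref{thm:main} hold and we \emph{assume that $f(1)\in K$}. Outside the examples, the integrality of $q$ will be used only once, in the last step of the proof of Proposition~\ref{prop:vanish}. It is convenient to remove the first factor of the product. Put
\[
F(z)=\prod_{j\ge1}P(zq^{-j})=f(z/q),\qquad r=F(1)=\frac{f(1)}{P(1)}\in K,
\]
and fix a positive integer $b$ with $ba_1,\,ba_2,\,br\in O_K$.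

\medskip
\noindent\textbf{Values.} Let $Q(x)=x^2+a_1x+a_2$. Then $P(q^{-j})=q^{-2j}Q(q^j)$, so $Q(q^j)\ne0$ for $j\ge1$ by \eqref{eq:natural}. The product $F(q^{-\kappa})$ is $F(1)$ with the first $\kappa$ factors removed, hence
\begin{equation}\label{eq:values}
F(q^{-\kappa})=\frac{r}{\prod_{j=1}^{\kappa}P(q^{-j})}=\frac{r\,q^{\kappa(\kappa+1)}}{\prod_{j=1}^{\kappa}Q(q^j)}\qquad(\kappa\ge0).
\end{equation}
The single assumption $r\in K$ thus puts infinitely many values of $F$ into $K$.

\medskip
\noindent\textbf{Taylor coefficients.} Let $F=\sum_k\varphi_kz^k$, so $\varphi_0=1$, and put $\varphi_{-1}=0$. In $F(z)=P(z/q)F(z/q)$ the coefficient of $z^k$ on the right is $q^{-k}(\varphi_k+a_1\varphi_{k-1}+a_2\varphi_{k-2})$, so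
\begin{equation}\label{eq:rec}
(q^k-1)\varphi_k=a_1\varphi_{k-1}+a_2\varphi_{k-2}\qquad(k\ge1).
\end{equation}
Define polynomials $h_k\in K[X]$ by
\[
h_0=1,\qquad h_1=a_1,\qquad h_k=a_1h_{k-1}+a_2(X^{k-1}-1)h_{k-2},
\]
and put $\varphi_k(X)=h_k/[k]_X!$ and $F_X(z)=\sum_k\varphi_k(X)z^k$, a formal power series over $K(X)$. Dividing the recurrence for $h_k$ by $[k-1]_X!$ shows that the $\varphi_k(X)$ satisfy \eqref{eq:rec} with $X$ in place of $q$; hence $\varphi_k(q)=\varphi_k$. From $b^kh_k=(ba_1)\,b^{k-1}h_{k-1}+b\,(ba_2)(X^{k-1}-1)\,b^{k-2}h_{k-2}$ and induction we get $b^kh_k\in O_K[X]$.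

\medskip
\noindent\textbf{Growth.} Let $c=1+|a_1|+|a_2|$. Then $|P(w)|\le(1+c|w|)^2$ for all $w$, because $2c\ge|a_1|$ and $c^2\ge|a_2|$. Let $t\ge0$ be an integer and $|z|=|q|^t$. The factors of $F(z)$ with $j\le t$ are bounded by $(1+c|q|^{t-j})^2\le(1+c)^2|q|^{2(t-j)}$, and those with $j>t$ have a product bounded by the constant $\prod_{i\ge1}(1+c|q|^{-i})^2$. Since $\sum_{j=1}^t2(t-j)=t(t-1)$,
\begin{equation}\label{eq:growth}
\max_{|z|=|q|^t}|F(z)|\le C^{t+1}|q|^{t(t-1)}.
\end{equation}

\section{One linear form}\label{sec:one}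

We want combinations of the numbers $F(q^{-\kappa})$ and $\varphi_k$ that are small because $F$ grows slowly. Contour integrals with poles at $0$ and at the points $q^{-\kappa}$ produce them. Let $m,n\ge1$ be integers, and put $T=m+n$, $S=n(n-1)/2$,
\[
x_\kappa=q^{-\kappa},\qquad V(z)=\prod_{\kappa=0}^{n-1}(z-x_\kappa),\qquad W(z)=z^mV(z).
\]
We call $x_0,\dots,x_{n-1}$ the \emph{nodes}. The polynomial $W$ is monic of degree $T$ and has its zeros in $|z|\le1$. For $g\in\mathbb{C}[z]$ and any $R>1$ the residue theorem gives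
\begin{equation}\label{eq:I}
I(g):=\frac1{2\pi i}\oint_{|z|=R}\frac{F(z)g(z)}{W(z)}\,dz=\sum_{\kappa=0}^{n-1}\gamma_\kappa\,g(x_\kappa)+J(g),
\end{equation}
where
\[
\gamma_\kappa=\frac{F(x_\kappa)}{x_\kappa^m\,V'(x_\kappa)},\qquad J(g)=[z^{m-1}]\,\frac{F(z)g(z)}{V(z)} .
\]
The right side of \eqref{eq:I} shows the arithmetic of $I(g)$, the left side its size. Take $R=|q|^t$ with an integer $t\ge1$. On the circle, $|z-x_\kappa|\ge R-1\ge R(1-|q|^{-1})$, so $|W|\ge R^T(1-|q|^{-1})^n$. By \eqref{eq:growth}, $|I(z^a)|\le R\cdot C^{t+n}|q|^{t(t-1)}R^{a-T}$, that is,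
\begin{equation}\label{eq:Ibound}
|I(z^a)|\le C^{t+n}\,|q|^{t(t+a-T)}\qquad(a\ge0,\ t\ge1).
\end{equation}
To clear denominators we use two identities, for $\kappa\ne\mu$:
\begin{equation}\label{eq:ident}
x_\kappa-x_\mu=\pm q^{-\max(\kappa,\mu)}\bigl(q^{|\kappa-\mu|}-1\bigr),\qquad z-x_\kappa=-q^{-\kappa}(1-q^\kappa z).
\end{equation}

\begin{example}[one node]\label{ex:taylor}
For $n=1$ we have $V=z-1$, $\gamma_0=r$ and $J(1)=-\sum_{k<m}\varphi_k$, so $I(1)=\sum_{k\ge m}\varphi_k$ is the tail of the Taylor series at $z=1$. For $P=1+z$ this settles the question. Here $h_k=1$, so $b\,[m-1]_q!\,I(1)=b\,[m-1]_q!\,r-b\sum_{k<m}[m-1]_q!/[k]_q!$ lies in $O_K$, and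
\[
\bigl|b\,[m-1]_q!\,I(1)\bigr|\le b\sum_{k\ge m}\prod_{i=m}^{k}\frac1{|q|^i-1}\le b\sum_{l\ge1}(|q|^m-1)^{-l}\longrightarrow0 .
\]
By \eqref{eq:gap} the tail vanishes for all large $m$; the difference of two consecutive tails gives $\varphi_m=0$, while $\varphi_m=1/[m]_q!$. For quadratic $P$ the coefficients decay too slowly. If $q\ge2$ is a rational integer and $a_1,a_2>0$, then \eqref{eq:rec} gives $\varphi_{2k}\ge a_2^kq^{-k(k+1)}$, while $[2k-1]_q!\ge C^{-1}q^{k(2k-1)}$; so for $m=2k$ we have $[m-1]_q!\,I(1)\ge C^{-1}a_2^kq^{k^2-2k}\to\infty$.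
\end{example}

\begin{example}[many nodes]\label{ex:one}
More nodes make $I(1)$ smaller and bring new denominators $Q(q^j)$, but they also bring a common factor $q^S$ that can be divided out. For $m=n=2$, \eqref{eq:values} and $V=q^{-1}(1-z)(1-qz)$ give
\[
\gamma_0=\frac{rq}{q-1},\qquad \gamma_1=-\frac{rq^5}{(q-1)Q(q)},\qquad J(1)=q\Bigl(\frac{a_1}{q-1}+1+q\Bigr),
\]
so that $q^{-1}(q-1)Q(q)\,I(1)=rQ(q)-rq^4+Q(q)(a_1+q^2-1)$. In general let $m\ge n$. By \eqref{eq:values} and \eqref{eq:ident},
\[
\gamma_\kappa=\pm\frac{r\,q^{\kappa(\kappa+1)+m\kappa+\sum_{\mu\ne\kappa}\max(\kappa,\mu)}}{[\kappa]_q!\,[n-1-\kappa]_q!\,\prod_{j=1}^\kappa Q(q^j)},\qquad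
J(1)=\pm q^S\,[z^{m-1}]\frac{F(z)}{\prod_{\mu<n}(1-q^\mu z)} .
\]
The exponent of $q$ in $\gamma_\kappa$ is at least $\kappa+\sum_{\mu\ne\kappa}\mu=S$. The product $[\kappa]_X!\,[n-1-\kappa]_X!$ divides $[n-1]_X!$ (the case $k=1$ of Lemma~\ref{lem:fact} below), hence $[m-1]_X!$. The coefficient in $J(1)$ is a combination of $\varphi_0,\dots,\varphi_{m-1}$ with coefficients in $\mathbb{Z}[q]$. Therefore
\[
b^{m+n}M_1I(1)\in O_K,\qquad M_1=q^{-S}\,[m-1]_q!\prod_{j=1}^{n-1}Q(q^j).
\]
Now $|[k]_q!|\le|q|^{k(k+1)/2}\prod_{i\ge1}(1+|q|^{-i})$ and $|Q(q^j)|\le c|q|^{2j}$, so $|M_1|\le C^m|q|^{(m^2+n^2-T)/2}$, and \eqref{eq:Ibound} with $t=\lfloor T/2\rfloor$ gives $|I(1)|\le C^m|q|^{-T^2/4}$. Together,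
\[
\bigl|b^{m+n}M_1I(1)\bigr|\le C^m\,|q|^{(m-n)^2/4-(m+n)/2}.
\]
For $m=n$ the quadratic terms cancel exactly and the bound is $(C/|q|)^m$. The constant $C$ contains $b^2$ and powers of $c$, so the bound says nothing when $|q|$ is small compared with the sizes and denominators of $a_1,a_2$.
\end{example}

Degree two is the borderline for this count. For $P$ of degree $d$ the same computation has $|q|^{dt^2/2}$ for the growth and $|q|^{dn^2/2}$ for the product of the $Q(q^j)$, and the quadratic part of the final exponent is $\frac12\bigl(m^2+(d-1)n^2\bigr)-\frac1{2d}(m+n)^2$. This equals $-mn-\frac12n^2$ for $d=1$, $\frac14(m-n)^2$ for $d=2$, and $\frac16\bigl(m^2+(m-n)^2+4n^2\bigr)$ for $d=3$. For $d=2$ and $m=n$ what is missing is a gain in the power of $|q|$ that beats every constant $C$.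

\section{Hankel determinants}\label{sec:hankel}

For an integer $N$ with $1\le N\le m/2$ put
\[
D=\det\bigl(I(z^{i+j})\bigr)_{0\le i,j<N}.
\]
For $N=1$ this is the form $I(1)$. The determinant arises from multipoint Pad\'e approximation. Say that $W$ \emph{divides} an entire function $G$ if $G/W$ is entire. To ask for polynomials $A,p$ with $\deg A<N$, $\deg p<T-N$ and $W\mid AF-p$ is to impose $T$ homogeneous linear conditions on $T$ coefficients, so a nonzero solution is an exceptional event. The vanishing of $D$ produces one.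

\begin{lemma}\label{lem:pade}
If $D=0$, there are polynomials $A\ne0$ and $p$ with $\deg A\le N-1$, $\deg p\le T-N-1$ and $W\mid AF-p$.
\end{lemma}

\begin{proof}
A nonzero vector in the kernel of the matrix is the coefficient vector of a polynomial $A\ne0$ with $\deg A\le N-1$ and $I(Az^j)=0$ for $0\le j<N$. The sum of the principal parts of $AF/W$ at its poles is a rational function $p/W$ with $\deg p\le T-1$, and $(AF-p)/W$ is entire; $p$ is the Hermite interpolation polynomial of $AF$ at the zeros of $W$. By Cauchy's theorem, $I(Az^j)=\frac1{2\pi i}\oint pz^jW^{-1}\,dz$. Suppose that $p\ne0$ has degree $e\ge T-N$, and take $j=T-1-e\in[0,N-1]$. Then $pz^j/W=\lambda z^{-1}+O(|z|^{-2})$ at infinity, where $\lambda\ne0$ is the leading coefficient of $p$, so letting $R\to\infty$ we find $I(Az^j)=\lambda\ne0$, a contradiction.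
\end{proof}

\begin{lemma}\label{lem:size}
For every integer $t\ge1$, $\ |D|\le N!\,C^{N(t+n)}\,|q|^{Nt(t+N-1-T)}$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:Ibound} to each of the $N!$ products $\prod_iI(z^{i+\pi(i)})$ in the Leibniz expansion, and use $\sum_i(i+\pi(i))=N(N-1)$.
\end{proof}

Each entry of the matrix has a denominator about as large as $M_1$, which suggests $M_1^N$ for $D$. The true denominator is smaller because of cancellation, and the case $N=2$ shows how.

\begin{example}[$N=2$ and $N=3$]\label{ex:two}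
Insert \eqref{eq:I} into $D=I(1)I(z^2)-I(z)^2$. The node--node terms give $\sum_{\kappa,\kappa'}\gamma_\kappa\gamma_{\kappa'}(x_{\kappa'}^2-x_\kappa x_{\kappa'})$, the mixed terms give $\sum_\kappa\gamma_\kappa\bigl(J(z^2)-2x_\kappa J(z)+x_\kappa^2J(1)\bigr)$, and so
\[
D=\sum_{\kappa<\kappa'}\gamma_\kappa\gamma_{\kappa'}(x_\kappa-x_{\kappa'})^2+\sum_\kappa\gamma_\kappa J\bigl((z-x_\kappa)^2\bigr)+\bigl(J(1)J(z^2)-J(z)^2\bigr).
\]
The squares $\gamma_\kappa^2$ have disappeared: \emph{no node is used twice}. Only $\gamma_{n-1}$ has $Q(q^{n-1})$ in its denominator, so this factor is needed once instead of twice. For $m=n$ this saves about $|q|^{2m}$. The saving is spent at once: compared with the bound for $I(1)^2$, Lemma~\ref{lem:size} loses the factor $|q|^{tN(N-1)}=|q|^{2t}$ with $t\approx m$. Now look at the factorials. Two nodes need only $[n-1]_q!\,[n-2]_q!$, since $(x_\kappa-x_{\kappa'})^2$ cancels a factor of $V'(x_\kappa)$ and one of $V'(x_{\kappa'})$ (Lemma~\ref{lem:fact} with $k=2$). The last bracket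 has denominators $[m-1]_q!\,[m-3]_q!$ and $[m-2]_q!^2$, both dividing $[m-1]_q!\,[m-2]_q!$. Only in the mixed terms do we pay $[n-1]_q!\,[m-1]_q!$ in full. For $N=3$ every term contains two factors of the same kind, so $[m-1]_q!^2\,[m-2]_q!$ will do instead of $[m-1]_q!^3$. This saving, a factor $q^{m-1}-1$, has no analytic cost. It is the gain that drives the proof.
\end{example}

To expand $D$ for general $N$ we use an identity of Heine and Andr\'eief. For a linear functional $L$ on $\mathbb{C}[z]$ let $L^{\otimes N}$ be the functional on $\mathbb{C}[z_1,\dots,z_N]$ with $L^{\otimes N}(\prod_iz_i^{a_i})=\prod_iL(z^{a_i})$. Then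
\begin{equation}\label{eq:heine}
\det\bigl(L(z^{i+j})\bigr)_{0\le i,j<N}=\frac1{N!}\,L^{\otimes N}\Bigl(\prod_{i<j}(z_i-z_j)^2\Bigr).
\end{equation}
Indeed, expanding both Vandermonde determinants writes the square as $\sum_{\pi,\tau}\mathrm{sgn}(\pi)\,\mathrm{sgn}(\tau)\prod_iz_i^{\pi(i)+\tau(i)}$, where $\pi,\tau$ run over the bijections $\{1,\dots,N\}\to\{0,\dots,N-1\}$, and for each fixed $\pi$ the sum over $\tau$ is mapped to the determinant.

For $\Lambda\subseteq\{0,\dots,n-1\}$ with $k=|\Lambda|\le N$ let $\Lambda^c$ be the complement of $\Lambda$ in $\{0,\dots,n-1\}$, and put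
\[
k'=N-k,\qquad \sigma=\sum_{\kappa\in\Lambda}\kappa,\qquad \sigma'=\sum_{\mu\in\Lambda^c}\mu=S-\sigma,
\]
\[
U_\Lambda=\frac{\prod_{\kappa\in\Lambda}(1-X^\kappa z)}{\prod_{\mu\in\Lambda^c}(1-X^\mu z)}=\sum_{a\ge0}u_a(X)z^a .
\]
Expanding the geometric series, we see that $u_a$ is a signed sum of products of $a$ monomials $X^j$ with $j\le n-1$; thus $u_a\in\mathbb{Z}[X]$ and $\deg u_a\le a(n-1)$. We keep $X$ as an indeterminate so that divisibility and degree have a meaning. Define
\[
E(\Lambda)=\sum_{\kappa\in\Lambda}(\kappa^2+\kappa)+m\sigma+\sum_{\kappa\in\Lambda,\,\mu\in\Lambda^c}\max(\kappa,\mu)+k'(\sigma'-\sigma)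
\]
and the rational function
\begin{equation}\label{eq:term}
\mathcal{T}_\Lambda(X)=\frac{r^k\,X^{E(\Lambda)}\ \det\bigl([z^{m-1-i-j}]\,F_XU_\Lambda\bigr)_{0\le i,j<k'}}{\prod_{\kappa\in\Lambda}\prod_{j=1}^{\kappa}Q(X^j)\ \prod_{\kappa\in\Lambda,\,\mu\in\Lambda^c}\bigl(X^{|\kappa-\mu|}-1\bigr)} .
\end{equation}
An empty determinant is $1$. No negative index occurs, since $m-1-i-j\ge2N-1-2(N-1)=1$, and no denominator vanishes at $X=q$.

\begin{lemma}\label{lem:expand}
$D=\sum_\Lambda\pm\mathcal{T}_\Lambda(q)$, the sum running over all $\Lambda\subseteq\{0,\dots,n-1\}$ with $|\Lambda|\le N$.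
\end{lemma}

\begin{proof}
Apply \eqref{eq:heine} with $L=I$, and in each of the $N$ variables insert the decomposition \eqref{eq:I}: each variable is either evaluated at a node or handed to $J$. A term in which two variables are evaluated at the same node vanishes. Collect the other terms by the set $\Lambda$ of nodes used. There are $\binom Nkk!$ ways to assign the nodes of $\Lambda$ to variables, and by symmetry each gives
\[
\prod_{\kappa\in\Lambda}\gamma_\kappa\cdot\Delta_\Lambda^2\cdot J^{\otimes k'}\Bigl(\prod_{i=1}^{k'}V_\Lambda(z_i)^2\prod_{i<j}(z_i-z_j)^2\Bigr),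
\]
with $V_\Lambda=\prod_{\kappa\in\Lambda}(z-x_\kappa)$ and $\Delta_\Lambda=\prod(x_\kappa-x_{\kappa'})$ over pairs $\kappa<\kappa'$ in $\Lambda$. By \eqref{eq:heine} for the functional $g\mapsto J(V_\Lambda^2g)$, the last factor is $k'!\det(J(z^{i+j}V_\Lambda^2))_{i,j<k'}$. Since $\binom Nkk!\,k'!=N!$,
\[
D=\sum_\Lambda\ \prod_{\kappa\in\Lambda}\gamma_\kappa\cdot\Delta_\Lambda^2\cdot\det\bigl(J(z^{i+j}V_\Lambda^2)\bigr)_{0\le i,j<k'} .
\]
In $\prod_{\kappa\in\Lambda}V'(x_\kappa)=\prod_{\kappa\in\Lambda}\prod_{j\ne\kappa}(x_\kappa-x_j)$ each pair inside $\Lambda$ occurs twice, so this product is $\pm\Delta_\Lambda^2\prod_{\kappa\in\Lambda,\,\mu\in\Lambda^c}(x_\kappa-x_\mu)$, and $\Delta_\Lambda^2$ cancels. By \eqref{eq:values} and \eqref{eq:ident}, $\prod\gamma_\kappa\cdot\Delta_\Lambda^2$ supplies $\pm r^k$, the denominator of \eqref{eq:term} and the first three summands of $E(\Lambda)$. By the second identity in \eqref{eq:ident}, $V_\Lambda^2/V=V_\Lambda/V_{\Lambda^c}=\pm q^{\sigma'-\sigma}U_\Lambda|_{X=q}$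 with a sign depending only on $n$. Hence $J(z^{i+j}V_\Lambda^2)=\pm q^{\sigma'-\sigma}[z^{m-1-i-j}]\,F_XU_\Lambda|_{X=q}$, and the $k'$ rows supply the last summand of $E(\Lambda)$.
\end{proof}

\section{Denominators}\label{sec:denom}

We first bound the denominators that come from differences of nodes. Recall that the cyclotomic polynomials $\Phi_d\in\mathbb{Z}[X]$ satisfy $X^a-1=\prod_{d\mid a}\Phi_d$; consequently $[k]_X!=\prod_{d\ge1}\Phi_d^{\lfloor k/d\rfloor}$.

\begin{lemma}\label{lem:fact}
Let $\Lambda\subseteq\{0,\dots,n-1\}$ and $k=|\Lambda|$. Then $\prod_{\kappa\in\Lambda,\,\mu\in\Lambda^c}(X^{|\kappa-\mu|}-1)$ divides $\prod_{i=1}^k[n-i]_X!$ in $\mathbb{Z}[X]$.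
\end{lemma}

\begin{proof}
Both polynomials are products of cyclotomic polynomials, so it suffices to compare the exponents of $\Phi_d$ for fixed $d\ge1$. For a residue class $\rho$ modulo $d$ let $n_\rho$ and $k_\rho$ be the numbers of elements of $\{0,\dots,n-1\}$ and of $\Lambda$ in $\rho$. The exponent in the first product is the number of pairs $(\kappa,\mu)$ with $\kappa\equiv\mu\pmod d$, namely $\sum_\rho k_\rho(n_\rho-k_\rho)$. Let $\Lambda^*$ consist of the $k_\rho$ largest elements of $\{0,\dots,n-1\}$ in $\rho$, for each $\rho$; then $|\Lambda^*|=k$. On the elements of class $\rho$ the function $\kappa\mapsto\lfloor\kappa/d\rfloor$ takes the values $0,1,\dots,n_\rho-1$ in increasing order, so it is at least $n_\rho-k_\rho$ on those in $\Lambda^*$. Therefore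
\[
\sum_\rho k_\rho(n_\rho-k_\rho)\le\sum_{\kappa\in\Lambda^*}\Bigl\lfloor\frac\kappa d\Bigr\rfloor\le\sum_{i=1}^k\Bigl\lfloor\frac{n-i}d\Bigr\rfloor,
\]
because the $i$-th largest element of $\Lambda^*$ is at most $n-i$. The right side is the exponent of $\Phi_d$ in the second product.
\end{proof}

The multiplier for $D$ has one factor for each row. The first is the multiplier of Example~\ref{ex:one}, and the later ones record the two savings seen in Example~\ref{ex:two}:
\[
\mathcal{M}(X)=\prod_{i=1}^NM_i(X),\qquad M_i(X)=X^{-S}\,\bigl[m-\lceil i/2\rceil\bigr]_X!\ \prod_{j=1}^{n-i}Q(X^j).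
\]

\begin{proposition}\label{prop:denom}
Let $m\ge\max(n,2N)$. Then $b^{N(T+1)}\mathcal{M}(X)\,\mathcal{T}_\Lambda(X)\in O_K[X]$ for every $\Lambda\subseteq\{0,\dots,n-1\}$ with $|\Lambda|\le N$.
\end{proposition}

\begin{proof}
\emph{The power of $X$.} We need $E(\Lambda)\ge NS$. We have $k'(\sigma'-\sigma)=(N-k)(S-2\sigma)=NS-kS-2N\sigma+2k\sigma$, and $\sum\max(\kappa,\mu)\ge\sum\mu=k\sigma'=kS-k\sigma$, the sums running over $\Lambda\times\Lambda^c$. Adding, and using $m\ge2N$,
\[
E(\Lambda)-NS\ge\sum_{\kappa\in\Lambda}(\kappa^2+\kappa)+(m-2N)\sigma+k\sigma\ge0 .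
\]

\emph{The factors $Q(X^j)$.} The $i$-th largest element of $\Lambda$ is at most $n-i$, and $k\le N$. So the quotient of $\prod_{i=1}^N\prod_{j\le n-i}Q(X^j)$ by $\prod_{\kappa\in\Lambda}\prod_{j\le\kappa}Q(X^j)$ is a product of at most $Nn$ factors $Q(X^j)$, and $bQ(X^j)\in O_K[X]$.

\emph{The determinant.} For $s\ge0$,
\[
[z^s]F_XU_\Lambda=\sum_{a\le s}\frac{h_a}{[a]_X!}\,u_{s-a}=\frac{e_s}{[s]_X!},\qquad e_s=\sum_{a\le s}h_au_{s-a}\prod_{a<i\le s}(X^i-1),
\]
and $b^se_s\in O_K[X]$. The term of the determinant that belongs to a permutation $\pi$ of $\{0,\dots,k'-1\}$ is $\pm\prod_ie_{s_i}/[s_i]_X!$ with $s_i=m-1-i-\pi(i)\le m-(i+1)$. Its denominator therefore divides $\prod_{i=1}^{k'}[m-i]_X!$, and $b^{Nm}$ times its numerator lies in $O_K[X]$.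

\emph{The factorials.} By Lemma~\ref{lem:fact} and $n\le m$, the product $\prod(X^{|\kappa-\mu|}-1)$ divides $\prod_{i=1}^k[m-i]_X!$. It remains to show that
\[
\prod_{i=1}^k[m-i]_X!\ \prod_{i=1}^{k'}[m-i]_X!\quad\text{divides}\quad\prod_{i=1}^N\bigl[m-\lceil i/2\rceil\bigr]_X! .
\]
Arrange the $N$ numbers $1,\dots,k,1,\dots,k'$ as $\nu_1\le\dots\le\nu_N$. The first $i$ of them lie in $\{1,\dots,\nu_i\}$ and no value occurs more than twice, so $i\le2\nu_i$, that is, $\nu_i\ge\lceil i/2\rceil$. Hence $[m-\nu_i]_X!$ divides $[m-\lceil i/2\rceil]_X!$ for each $i$.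

\emph{The power of $b$.} The factor $r^k$ needs at most $b^N$, the remaining $Q(X^j)$ at most $b^{Nn}$, and the $e_{s_i}$ at most $b^{Nm}$; the total exponent is $N(T+1)$.
\end{proof}

\section{The determinants vanish}\label{sec:vanish}

Let $n\ge N$. Since $\deg[k]_X!=k(k+1)/2$ and $\deg Q(X^j)=2j$, the rational function $M_i$ has degree
\begin{equation}\label{eq:degM}
\deg M_i=-\frac{n(n-1)}2+\frac{(m-\lceil i/2\rceil)(m-\lceil i/2\rceil+1)}2+(n-i)(n-i+1),
\end{equation}
and the bounds for $[k]_q!$ and $Q(q^j)$ in Example~\ref{ex:one}, valid for all $|q|>1$, give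
\begin{equation}\label{eq:Mbound}
|M_i(q)|\le C^n|q|^{\deg M_i}.
\end{equation}

Before choosing parameters, let us see the balance for fixed $N$ and $m=n=t\to\infty$; this paragraph is for orientation only. Formula \eqref{eq:degM} becomes $\deg M_i=m^2-2(i-1)m-\lceil i/2\rceil m+O_N(1)$, so with $w_N=\sum_{i=1}^N\lceil i/2\rceil$,
\[
\deg\mathcal{M}=Nm^2-N(N-1)m-w_Nm+O_N(1),
\]
while the exponent in Lemma~\ref{lem:size} is $-Nm^2+N(N-1)m$. The saving $N(N-1)m$, which comes from the factors $Q$, cancels the analytic loss, and the integer $b^{N(T+1)}\mathcal{M}(q)D$ is $O_N(1)\cdot(C|q|^{-w_N/N})^{Nm}$ with $C$ independent of $N$. The ratio $w_N/N$ is $1,1,\frac43,\frac32$ for $N=1,2,3,4$ and exceeds $N/4$ in general, so it defeats any constant.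

In the proof we let $N$ grow with $m$ and $n$, and we tie all three to the single parameter $T$, because Section~\ref{sec:rational} compares $T$ with $T+1$. For $T\ge4$ let
\[
N=\lfloor T/4\rfloor,\qquad m=\lceil T/2\rceil,\qquad n=\lfloor T/2\rfloor,
\]
and write $W_T,D_T,\mathcal{M}_T$ for the corresponding objects. From $4N\le T\le4N+3$ we get
\begin{equation}\label{eq:param}
m+n=T,\qquad 2N\le n\le2N+1,\qquad n\le m\le2N+2,
\end{equation}
so Proposition~\ref{prop:denom} applies. Put $B_T=b^{N(T+1)}\mathcal{M}_T(q)D_T$.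

\begin{proposition}\label{prop:vanish}
We have $\deg\mathcal{M}_T=\frac{15}8N^3+O(N^2)$ and
\begin{equation}\label{eq:final}
|B_T|\le|q|^{-\frac38N^3+O(N^2)} .
\end{equation}
There is $T_0$ such that $D_T=0$ for all $T\ge T_0$.
\end{proposition}

\begin{proof}
By \eqref{eq:param}, $m$ and $n$ equal $2N+O(1)$, so for $1\le i\le N$ formula \eqref{eq:degM} gives
\[
\deg M_i=-2N^2+\tfrac12\bigl(2N-\tfrac i2\bigr)^2+(2N-i)^2+O(N)=4N^2-5Ni+\tfrac98i^2+O(N).
\]
With $\sum_{i\le N}i=\frac12N^2+O(N)$ and $\sum_{i\le N}i^2=\frac13N^3+O(N^2)$ we obtain $\deg\mathcal{M}_T=(4-\frac52+\frac38)N^3+O(N^2)=\frac{15}8N^3+O(N^2)$, and $|\mathcal{M}_T(q)|\le|q|^{\frac{15}8N^3+O(N^2)}$ by \eqref{eq:Mbound}.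

In Lemma~\ref{lem:size} take $t=\lfloor3N/2\rfloor\ge1$. As $T\ge4N$,
\[
t(t+N-1-T)\le t(t-3N)=\bigl(t-\tfrac{3N}2\bigr)^2-\tfrac94N^2\le\tfrac14-\tfrac94N^2,
\]
and $N!\,C^{N(t+n)}\le C^{N^2}$. Thus $|D_T|\le|q|^{-\frac94N^3+O(N^2)}$. Finally $N(T+1)\le N(4N+4)\le8N^2$, so the power of $b$ is $|q|^{O(N^2)}$. Since $\frac{15}8-\frac94=-\frac38$, this proves \eqref{eq:final}.

By Lemma~\ref{lem:expand} and Proposition~\ref{prop:denom}, $B_T$ is a signed sum of values at $X=q$ of polynomials in $O_K[X]$. Since $q\in O_K$, we have $B_T\in O_K$. For large $T$, \eqref{eq:final} gives $|B_T|<1$, so $B_T=0$ by \eqref{eq:gap}. The numbers $q$, $[k]_q!$ and $Q(q^j)$ $(j\ge1)$ are nonzero, so $\mathcal{M}_T(q)\ne0$ and $D_T=0$.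
\end{proof}

\section{From vanishing to rationality}\label{sec:rational}

One vanishing determinant is no contradiction: it gives one rational function that agrees with $F$ a little better than expected. But two such approximations for consecutive $T$ agree with each other too well to be different, so a single rational function approximates $F$ to every order. In Example~\ref{ex:taylor} this was the step from consecutive tails to $\varphi_m=0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $T\ge T_0$, Proposition~\ref{prop:vanish} and Lemma~\ref{lem:pade} give polynomials $A_T\ne0$ and $p_T$ with $\deg A_T\le N-1$, $\deg p_T\le L-1$, where $L=T-N$, and $W_T\mid A_TF-p_T$.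

Let $N',L'$ be the values of $N,L$ for $T+1$. Then $(N',L')$ is $(N,L+1)$ or $(N+1,L)$. Since $m$ and $n$ are non-decreasing in $T$, $W_T$ divides $W_{T+1}$. Hence $W_T$ divides
\[
A_{T+1}(A_TF-p_T)-A_T(A_{T+1}F-p_{T+1})=A_Tp_{T+1}-A_{T+1}p_T .
\]
The right side is a polynomial of degree at most $\max(N+L'-2,\,N'+L-2)\le N+L-1=T-1$, which is less than $\deg W_T$. So it is zero, and the rational function $p_T/A_T$ does not depend on $T\ge T_0$.

Put $A=A_{T_0}$ and $p=p_{T_0}$. From $A_Tp=Ap_T$ we get $A_T(AF-p)=A(A_TF-p_T)$. The right side vanishes at $0$ to order at least $m$, and $A_T\ne0$ vanishes there to order at most $N-1$. So the fixed entire function $AF-p$ vanishes at $0$ to order at least $m-N+1\ge N+1$, for every $T\ge T_0$. Therefore $AF=p$.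

Since $P$ is non-constant and $P(0)=1$, it has a zero $\zeta\ne0$, and $F$ vanishes at the infinitely many distinct points $\zeta q^j$, $j\ge1$. So does the polynomial $p=AF$, which is therefore $0$. As $A\ne0$, this gives $F\equiv0$, contradicting $F(0)=1$. The assumption $f(1)\in K$ is false.
\end{proof}

\begin{remark}[where the hypotheses enter]
The condition $P(1)\ne0$ gives $r\in K$; the conditions $P(q^{-j})\ne0$, $j\ge1$, give \eqref{eq:values} and $\mathcal{M}_T(q)\ne0$. The field enters only through \eqref{eq:gap}, which fails for real quadratic fields: the integers $(\sqrt2-1)^k$ are nonzero and tend to $0$. The bound $\deg P\le2$ fixes the exponent in \eqref{eq:growth} and the degree of $Q$; that $P$ is non-constant is used only in the last paragraph of the proof, and for $P=1$ we have $f(1)=1$. In Proposition~\ref{prop:denom}, $m\ge2N$ is used for the power of $X$ and the indices in \eqref{eq:term}, and $m\ge n$ for the factorials.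
\end{remark}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\begin{proof}[Proof of (a)]
We have $f(0)=1\in K$ and $0\in K$, so the right side is contained in the left. Let $\xi\in K^\times$ with $f(\xi)\ne0$. The polynomial $P_\xi(z)=P(\xi z)\in K[z]$ is non-constant of degree at most $2$, has $P_\xi(0)=1$, and $P_\xi(q^{-j})\ne0$ for all $j\ge0$ because these numbers are the factors of $f(\xi)$. Theorem~\ref{thm:main} for $P_\xi$ gives $f(\xi)=\prod_jP_\xi(q^{-j})\notin K$.
\end{proof}

\begin{proof}[Proof of (b)]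
Let $\ell_0\in\{0,\dots,M-1\}$ with $\ell_0\equiv\ell\pmod M$. The product equals $\prod_{i\ge0}P\bigl(\xi q^{-\ell_0}(q^M)^{-i}\bigr)$. Apply (a) with $q^M\in O_K$ in place of $q$, at the point $\xi q^{-\ell_0}\in K^\times$.
\end{proof}

\begin{proof}[Proof of (c)]
Let $q=u/v$ with $|u|^{15}>|v|^{266}$. By \eqref{eq:gap}, $|v|\ge1$, so $|u|^{15}>|v|^{15}$ and $|q|>1$. Assume \eqref{eq:natural} and $f(1)\in K$. All lemmas, Proposition~\ref{prop:denom} and the estimate \eqref{eq:final} hold as before; what is lost is the conclusion $B_T\in O_K$. If the polynomials $b^{N(T+1)}\mathcal{M}_T\mathcal{T}_\Lambda\in O_K[X]$ all have degree at most the integer $\delta_T\ge0$, then $v^{\delta_T}B_T\in O_K$, and we can afford the factor $v^{\delta_T}$ if it is smaller than the margin in \eqref{eq:final}. So we bound $\deg\mathcal{T}_\Lambda$. The degree of a rational function in $X$ is the degree of its numerator minus that of its denominator, with $\deg0=-\infty$; it is additive on products, and the degree of a sum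 is at most the maximum of the degrees.

The recurrence $(X^a-1)\varphi_a(X)=a_1\varphi_{a-1}(X)+a_2\varphi_{a-2}(X)$ and induction give $\deg\varphi_a(X)\le0$. With $\deg u_a\le a(n-1)$ this yields $\deg[z^s]F_XU_\Lambda\le s(n-1)$. In each permutation term of the determinant in \eqref{eq:term} the indices add up to $k'(m-1)-k'(k'-1)=k'(m-k')$, so the determinant has degree at most $(n-1)k'(m-k')$. The denominator of \eqref{eq:term} has degree $\sum_{\kappa\in\Lambda}(\kappa^2+\kappa)+\sum|\kappa-\mu|$, and $\max(\kappa,\mu)-|\kappa-\mu|=\min(\kappa,\mu)\le\mu$. Hence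
\[
\deg\mathcal{T}_\Lambda\le m\sigma+k\sigma'+k'(\sigma'-\sigma)+(n-1)k'(m-k').
\]
Discarding $-k'\sigma\le0$ and using $k+k'=N$, $\sigma'=S-\sigma$, we obtain
\[
\deg\mathcal{T}_\Lambda\le NS+(m-N)\sigma+(n-1)k'(m-k').
\]
Write $k=xN$ with $0\le x\le1$, so $k'=(1-x)N$. By \eqref{eq:param}, $NS=2N^3+O(N^2)$ and $m-N\le N+2$; moreover
\[
\sigma\le\sum_{i=1}^k(n-i)\le k(2N+1)-\tfrac12k^2=\bigl(2x-\tfrac12x^2\bigr)N^2+O(N),
\]
\[
(n-1)k'(m-k')\le2N\cdot(1-x)N\cdot\bigl((1+x)N+2\bigr)=2(1-x^2)N^3+O(N^2).
\]
Adding up, $\deg\mathcal{T}_\Lambda\le\bigl(4+2x-\frac52x^2\bigr)N^3+O(N^2)$, uniformly in $\Lambda$. Since $4+2x-\frac52x^2=\frac{22}5-\frac52(x-\frac25)^2$, we get $\deg\mathcal{T}_\Lambda\le\frac{22}5N^3+O(N^2)$. Together with $\deg\mathcal{M}_T=\frac{15}8N^3+O(N^2)$ this allows $\delta_T=\frac{251}{40}N^3+O(N^2)$. By \eqref{eq:final}, with $\frac38=\frac{15}{40}$,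
\[
|v^{\delta_T}B_T|\le\exp\Bigl(\tfrac1{40}\bigl(251\log|v|-15(\log|u|-\log|v|)\bigr)N^3+O(N^2)\Bigr),
\]
where the implied constant may also depend on $v$. The coefficient of $N^3$ is $\frac1{40}(266\log|v|-15\log|u|)<0$. So for large $T$ the element $v^{\delta_T}B_T$ of $O_K$ has absolute value less than $1$ and vanishes, whence $D_T=0$. Section~\ref{sec:rational} does not use the integrality of $q$ and gives the contradiction. The proof of (a) uses only Theorem~\ref{thm:main} for the same $q$, so it applies unchanged.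
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{$q$-Series: Dimension Estimates, Linear Independence},
\texttt{http://www.math.klte.hu/publi/load\_doc.php?p=1606\&t=pap}

\end{thebibliography}
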